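
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}{Lemma}[section]
\newtheorem{proposition}[lemma]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[lemma]{Definition}
\newtheorem{example}[lemma]{Example}
\numberwithin{equation}{section}

\title{Every automorphism of $\mathrm{RCWA}(\mathbb Z)$ is inner}


\begin{abstract}
Let $\mathrm{RCWA}(\mathbb Z)$ be the group of all permutations of $\mathbb Z$ that are affine on each residue class modulo some positive integer. We prove that every automorphism of this group is conjugation by a unique element of the group. The proof extends the action to the profinite integers, recovers that space from the abstract group, and shows that a homeomorphism which normalizes the group is itself piecewise affine with rational coefficients. The same argument shows that the subgroups $G_\Sigma$, obtained by restricting the slopes to a subgroup $\Sigma\le\mathbb Q^*$, are pairwise non-isomorphic, and it computes all groups $\mathrm{Out}(G_\Sigma)$.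
\end{abstract}

\section{Introduction}

A permutation $g$ of $\mathbb Z$ is called \emph{residue class-wise affine} (rcwa) if there is a positive integer $m$ such that on each residue class $r(m)=r+m\mathbb Z$, $0\le r<m$, it is given by
\[
n\longmapsto\frac{an+b}{c}
\]
with integers $a,b,c$, $c>0$, that depend on the class. These permutations form a group under composition, denoted
\[
G=\mathrm{RCWA}(\mathbb Z).
\]
The \emph{slope} of $g$ on $r(m)$ is $a/c=(g(r+m)-g(r))/m$; it is nonzero because $g$ is injective. Passing to a multiple of $m$ does not change the set of slopes of $g$. Simple elements are the translation $T\colon n\mapsto n+1$ and the reflection $n\mapsto -n$. A less rigid one is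
\begin{equation}\label{eq:kappa}
\kappa\colon\qquad 4k\mapsto 3k,\qquad 4k+2\mapsto 3k+1,\qquad 2k+1\mapsto 3k+2 ,
\end{equation}
which has slopes $\frac34,\frac34,\frac32$: elements of $G$ may compress some classes and stretch others.

The question whether $G$ has an automorphism that is not inner is posed in \cite{rcwa}. We show that it has none.

\begin{theorem}\label{thm:A}
Every automorphism of $G=\mathrm{RCWA}(\mathbb Z)$ is conjugation by a unique element of $G$. In particular $\mathrm{Out}(G)=1$, the center of $G$ is trivial, and $\mathrm{Aut}(G)\cong G$.
\end{theorem}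

\subsection*{Which answer should one expect?}

Outer automorphisms of a permutation group often come from conjugation by something outside the group that normalizes it. There are two natural candidates here, and each of them is effective for a subgroup of $G$.

First, consider the elements of $G$ all of whose slopes are positive. The reflection $n\mapsto-n$ normalizes this subgroup without belonging to it, and we shall see that it does induce an outer automorphism. In $G$ itself this candidate is, of course, inner.

Second, consider the elements all of whose slopes are $1$, that is, the permutations that translate each class modulo some $m$ by an integer. Such permutations extend to the profinite integers $\widehat{\mathbb Z}$, and conjugation by $x\mapsto x+z$ with $z\in\widehat{\mathbb Z}$ carries local integer translations to local integer translations. Thus we obtain automorphisms from conjugators that need not even preserve $\mathbb Z$. In $G$ this candidate is ruled out by the reflection: conjugating $x\mapsto -x$ by $x\mapsto x+z$ gives $x\mapsto -x+2z$, which preserves $\mathbb Z$ only if $2z\in\mathbb Z\cap2\widehat{\mathbb Z}=2\mathbb Z$,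 that is, $z\in\mathbb Z$.

So one guesses that $G$ is large enough to exclude everything but itself. The same proof handles a whole family of groups, in which both candidates reappear. For a subgroup $\Sigma\le\mathbb Q^*$ let
\[
G_\Sigma=\{g\in G:\ \text{all slopes of $g$ lie in }\Sigma\},\qquad
N_\Sigma=\{g\in G:\ \text{all slopes of $g$ lie in one coset of }\Sigma\}.
\]
Thus $G=G_{\mathbb Q^*}$, and $G_{\mathbb Q_{>0}}$ and $G_{\{1\}}$ are the two subgroups just discussed.

\begin{theorem}\label{thm:B}
Let $\Sigma,\Sigma_1,\Sigma_2$ be subgroups of $\mathbb Q^*$.
\begin{enumerate}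
\item $G_{\Sigma_1}\cong G_{\Sigma_2}$ if and only if $\Sigma_1=\Sigma_2$.
\item If $\Sigma\ne\{1\}$, then every automorphism of $G_\Sigma$ is conjugation by a unique element of $N_\Sigma$, and conjugation by any element of $N_\Sigma$ is an automorphism of $G_\Sigma$.
\item If $\Sigma\not\subseteq\{\pm1\}$, then $\mathrm{Out}(G_\Sigma)\cong\mathbb Q^*/\Sigma$. Moreover $\mathrm{Out}(G_{\{\pm1\}})=1$, and $\mathrm{Out}(G_{\{1\}})\cong(\widehat{\mathbb Z}/\mathbb Z)\rtimes C_2$ with $C_2$ acting by inversion.
\end{enumerate}
\end{theorem}

So exactly two of the groups $G_\Sigma$ have trivial outer automorphism group, namely $G$ and $G_{\{\pm1\}}$, while for example $\mathrm{Out}(G_{\mathbb Q_{>0}})\cong C_2$. For $\Sigma\ne\{1\}$ all automorphisms come from elements of $G$, as in the first candidate; translations by non-integral elements of $\widehat{\mathbb Z}$ contribute only when $\Sigma=\{1\}$.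

\subsection*{The two steps of the proof}

After extending $G$ to a group of homeomorphisms of $X=\widehat{\mathbb Z}$ (Section~\ref{sec:prelim}), we first show that every automorphism is conjugation by some homeomorphism $h$ of $X$ (Section~\ref{sec:space}). For this we characterize, in purely group-theoretic terms, the subgroups of elements supported in a given clopen set; an automorphism then permutes the clopen sets.

The second step (Section~\ref{sec:rigid}) shows that $h$ lies in $G$. In the simplest situation the argument is as follows. Suppose that the conjugate $hTh^{-1}$, which lies in $G$, happens to be a single affine map $y\mapsto ay+b$. It maps $X$ onto $X$, so comparing Haar measures gives $a=\pm1$; and $a=-1$ is impossible because the square of $y\mapsto -y+b$ is the identity, whereas $T^2\ne1$. So $a=1$, that is, $h(x+1)=h(x)+b$, and by continuity $h(x)=h(0)+bx$ on all of $X$. Only the constant $h(0)\in X$ remains to be determined. The reflection $y\mapsto-y$ fixes $0$, so its conjugate $g'\in G$ by $h$ fixes $h(0)$; being given near $h(0)$ by a nontrivial formula $y\mapsto qy+s$ with rational $q$ and $s$, it forces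 $h(0)$ to be rational, hence an integer. Therefore $h\in G$. In general $hTh^{-1}$ is only piecewise affine, and the number $a$ has to be replaced by a product of slopes along one period.

\section{The group as a group of homeomorphisms}\label{sec:prelim}

\subsection*{The profinite integers}

Let $X=\widehat{\mathbb Z}=\varprojlim\mathbb Z/m$. We recall the facts that we use. $X$ is a compact Hausdorff, torsion-free abelian group without isolated points; $\mathbb Z$ embeds in $X$, and $X/mX=\mathbb Z/m$. The classes $r+mX$ with $m\ge1$ form a basis of the topology and are both open and closed (clopen). Each class contains nonnegative integers, so $\mathbb N=\{0,1,2,\dots\}$ and $\mathbb Z$ are dense in $X$, and we may always take $r\in\mathbb Z$. By compactness every clopen set is a finite disjoint union of classes $r_i+mX$ with one common modulus $m$, and likewise every locally constant function on $X$ is constant on the classes modulo some $m$. Clopen sets separate points.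

To divide, we embed $X$ in $A=X\otimes\mathbb Q=\bigcup_{n\ge1}\frac1nX$ (the finite adeles), a $\mathbb Q$-vector space with the group topology for which $X$ is an open subgroup. Translations of $A$ and multiplications by $q\in\mathbb Q^*$ are homeomorphisms of $A$. We have
\begin{equation}\label{eq:QX}
\mathbb Q\cap X=\mathbb Z ,
\end{equation}
since $k/n\in X$ means $k\in nX\cap\mathbb Z=n\mathbb Z$.

A map $\alpha\colon A\to A$, $\alpha(y)=qy+s$, with $q\in\mathbb Q^*$ and $s\in\mathbb Q$ is called \emph{rational affine}; it is a homeomorphism of $A$. Its coefficients are determined by its values on any nonempty open subset of $X$: if also $\alpha(y)=q'y+s'$ there, choose two distinct points $y,y'$ of the set; then $(q-q')(y-y')=0$, so $q=q'$ and $s=s'$. Moreover, rational affine maps take classes to classes. For $r\in\mathbb Z$ and $N\ge1$,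
\begin{equation}\label{eq:class}
\alpha(r+NX)\subseteq X\quad\Longrightarrow\quad
\alpha(r)\in\mathbb Z,\ \ qN\in\mathbb Z,\ \ \alpha(r+NX)=\alpha(r)+qNX .
\end{equation}
Indeed $\alpha(r)$ and $qN=\alpha(r+N)-\alpha(r)$ lie in $\mathbb Q\cap X=\mathbb Z$.

Finally, we need to measure clopen sets. If $K$ is a union of $k$ distinct classes modulo $N$, put $\nu(K)=k/N$ (normalized Haar measure). This does not depend on $N$, because a class modulo $N$ consists of $d$ classes modulo $dN$; it is additive, and positive for $K\neq\emptyset$. If $\alpha$ as above maps a clopen set $K\subseteq X$ into $X$, then $\alpha(K)$ is clopen and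
\begin{equation}\label{eq:measure}
\nu(\alpha(K))=\nu(K)/|q| ,
\end{equation}
since by \eqref{eq:class} the $k$ classes modulo $N$ that make up $K$ are mapped to $k$ disjoint classes modulo $|q|N$.

\subsection*{Extending rcwa permutations}

\begin{lemma}\label{lem:extend}
Every $g\in G$ extends uniquely to a homeomorphism of $X$. This identifies $G$ with the group of all homeomorphisms of $X$ that near each point of $X$ coincide with a rational affine map.
\end{lemma}

\begin{proof}
Let $g\in G$ be given on $r(m)$ by $\alpha(n)=qn+s$. Then $\alpha(r)$ and $qm=\alpha(r+m)-\alpha(r)$ are integers, so $g(r(m))$ is the residue class $\alpha(r)+qm\mathbb Z$, and $\alpha$ maps $r+mX$ homeomorphically onto $\alpha(r)+qmX$. The residue classes $g(r(m))$, $0\le r<m$, partition $\mathbb Z$. Writing them all as unions of classes modulo a common $N$, we see that the corresponding classes in $X$ partition $X$. Hence the maps $\alpha$ fit together to a continuous bijection of the compact Hausdorff space $X$, that is, to a homeomorphism. It is the only continuous extension of $g$ because $\mathbb Z$ is dense.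

Conversely, let $f$ be a homeomorphism that is locally rational affine. Its coefficients are locally constant, so there is an $m$ such that $f$ is given by one rational affine map on each class $r+mX$. If $n\in\mathbb Z$, then $f(n)=qn+s\in\mathbb Q\cap X=\mathbb Z$, and the point $x$ with $f(x)=n$ satisfies $x=(n-s)/q\in\mathbb Q\cap X=\mathbb Z$, with the coefficients $q,s$ valid at the respective point. So $f$ restricts to a permutation of $\mathbb Z$, which is rcwa, and $f$ is its extension. The locally rational affine homeomorphisms form a group, and restriction to $\mathbb Z$ respects composition.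
\end{proof}

From now on elements of $G$ are regarded as homeomorphisms of $X$. For $g\in G$ and $x\in X$ let $\lambda(g,x)\in\mathbb Q^*$ and $\sigma(g,x)\in\mathbb Q$ be the coefficients with
\[
g(y)=\lambda(g,x)\,y+\sigma(g,x)\qquad\text{for }y\text{ near }x .
\]
They are locally constant in $x$ and depend only on the behavior of $g$ near $x$; the values $\lambda(g,x)$ are exactly the slopes of $g$. We have the chain rule
\begin{equation}\label{eq:chain}
\lambda(gk,x)=\lambda(g,kx)\,\lambda(k,x),\qquad\text{hence}\qquad \lambda(g^{-1},gx)=\lambda(g,x)^{-1}.
\end{equation}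
In particular every $G_\Sigma$ is a subgroup of $G$.

\subsection*{Supports and cut-and-paste}

For a homeomorphism $g$ of $X$ let $S(g)$ be the closure of $\{x:g(x)\ne x\}$. Clearly $gS(g)=S(g)$, and $S(kgk^{-1})=kS(g)$ for every homeomorphism $k$. In particular
\begin{equation}\label{eq:commute}
\text{if $k$ commutes with $g$, then } kS(g)=S(g).
\end{equation}
If $g\in G$ is given by $y\mapsto qy+s$ on a class, then on this class either $g$ is the identity or the equation $(1-q)y=s$ has at most one solution $y$. As $X$ has no isolated points, $S(g)$ is the union of the classes (modulo a suitable $m$) on which $g$ is not the identity. Thus, for $g\in G$, the set $S(g)$ is clopen, $g$ is the identity off $S(g)$, and the points moved by $g$ are dense in $S(g)$. For $H\le G$ and $U$ clopen put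
\[
H_U=\{g\in H:S(g)\subseteq U\},\qquad\text{so that}\qquad gH_Ug^{-1}=H_{gU}\quad(g\in H).
\]

\begin{definition}
A subgroup $H\le G$ is \emph{full} if it contains every $g\in G$ that near each point of $X$ coincides with some element of $H$.
\end{definition}

Each $G_\Sigma$ contains $T$, and it is full because membership in $G_\Sigma$ is a condition on local slopes. Fullness lets us paste together elements. Let $H$ be full with $T\in H$, and let $V$ be a nonempty clopen set, written once and for all as $V=\bigsqcup_i(r_i+mX)$. Then $H$ contains the following elements, since they lie in $G$ by Lemma~\ref{lem:extend} and coincide locally with powers of $T$.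
\begin{itemize}
\item $\theta_V$: $x\mapsto x+m$ on $V$, the identity off $V$. As $\theta_V^2$ has no fixed point in $V$, we have $S(\theta_V)=S(\theta_V^2)=V$.
\item $\rho_V$: $x\mapsto x+m$ on each $r_i+2mX$, $x\mapsto x-m$ on each $r_i+m+2mX$, the identity off $V$. This is an involution with $S(\rho_V)=V$.
\end{itemize}
Also, if $\pi\in H$ is an involution and $V$ is a clopen set with $\pi V=V$, then $H$ contains
\begin{itemize}
\item $\pi_V$: equal to $\pi$ on $V$, the identity off $V$.
\end{itemize}

\begin{lemma}\label{lem:central}
If $H\le G$ is full and contains $T$, then the centralizer of $H$ in the group of all homeomorphisms of $X$ is trivial.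
\end{lemma}

\begin{proof}
By \eqref{eq:commute}, a homeomorphism that commutes with all $\theta_V$ preserves each nonempty clopen set $V=S(\theta_V)$. Clopen sets separate points, so it fixes every point.
\end{proof}

The last preparation says that every rational affine germ with slope in $\Sigma$ that stays in $X$ is realized in $G_\Sigma$.

\begin{lemma}\label{lem:germs}
Let $\Sigma\le\mathbb Q^*$ be a subgroup, $q\in\Sigma$, $s\in\mathbb Q$, $\alpha(y)=qy+s$, and let $x\in X$ with $\alpha(x)\in X$. Then some $g\in G_\Sigma$ coincides with $\alpha$ near $x$.
\end{lemma}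

\begin{proof}
Suppose first that $\alpha(x)\ne x$. As $X$ is open in $A$, there is a class $V\ni x$ with $\alpha(V)\subseteq X$ and $\alpha(V)\cap V=\emptyset$, and $\alpha(V)$ is clopen by \eqref{eq:class}. Let $g$ be $\alpha$ on $V$, $\alpha^{-1}$ on $\alpha(V)$, and the identity elsewhere. Then $g\in G$ by Lemma~\ref{lem:extend}, and its slopes lie in $\{q,q^{-1},1\}\subseteq\Sigma$. If $\alpha(x)=x$, then $T\alpha(x)=x+1\neq x$; apply the first case to $T\alpha$, which also has slope $q$, and multiply the resulting element on the left by $T^{-1}\in G_\Sigma$.
\end{proof}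

\section{Isomorphisms come from homeomorphisms}\label{sec:space}

\begin{proposition}\label{prop:space}
Let $H_1,H_2\le G$ be full subgroups containing $T$, and let $\Phi\colon H_1\to H_2$ be an isomorphism. Then there is a homeomorphism $h$ of $X$ with $\Phi(g)=hgh^{-1}$ for all $g\in H_1$.
\end{proposition}

The task is to recognize the subgroups $H_U$ inside the abstract group $H$. Every nonempty clopen $U$ is the support of an involution $\pi$, for instance $\rho_U$, so we look for a group-theoretic description of $H_{S(\pi)}$ in terms of $\pi$. An element that commutes with enough elements supported \emph{off} $U=S(\pi)$ must itself be supported in $U$, so it suffices to find such elements. They commute with $\pi$, but so do many others: elements that act on $U$ and permute the pairs $\{x,\pi x\}$. To exclude the latter we use not only $\pi$ but all its partial versions $\pi_V$. An element that commutes with every $\pi_V$ cannot move one pair to another, so its \emph{square} is trivial on $U$. It remains to single out the maps $\pi_V$, or something close to them, algebraically; here the key is that they commute with all their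 conjugates under the centralizer of $\pi$.

So let $H\le G$ be full with $T\in H$, let $\pi\in H$ have order exactly $2$, and put $U=S(\pi)$. Define
\begin{align*}
C_\pi&=C_H(\pi),\\
L_\pi&=\{\varphi\in C_\pi:\ \varphi^2=1\ \text{and $\varphi$ commutes with $\psi\varphi\psi^{-1}$ for all }\psi\in C_\pi\},\\
D_\pi&=C_H(L_\pi),\qquad Q_\pi=\{\varphi^2:\varphi\in D_\pi\},\qquad W_\pi=C_H(Q_\pi).
\end{align*}

\begin{lemma}\label{lem:W}
$W_\pi=H_U$.
\end{lemma}

\begin{proof}
\emph{Step 1. If $\varphi\in L_\pi$, then $\varphi(x)\in\{x,\pi x\}$ for all $x\in X$; in particular $\varphi$ is the identity off $U$.} Suppose that the open set of all $x$ with $\varphi(x)\notin\{x,\pi x\}$ is nonempty. We construct $\psi\in C_\pi$ that violates the defining condition of $L_\pi$. We want a nonempty clopen set $V$, the map $\theta=\theta_V$, and a set $W\supseteq V$ such that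
\begin{equation}\label{eq:psi}
\psi\in C_\pi,\qquad S(\psi)\subseteq W,\qquad \varphi W\cap W=\emptyset,\qquad \psi|_V=\theta|_V .
\end{equation}

If the open set contains a point $x\notin U$, then $\pi$ fixes $x$ and $\varphi x\ne x$. Choose a clopen $V\ni x$ with $V\cap U=\emptyset$ and $\varphi V\cap V=\emptyset$, and let $W=V$ and $\psi=\theta_V$. The supports of $\psi$ and $\pi$ are disjoint, so $\psi\in C_\pi$.

Otherwise the open set lies in $U$, and since the points moved by $\pi$ are dense in $U$ it contains a point $x$ with $\pi x\ne x$. The four points $x,\pi x,\varphi x,\pi\varphi x=\varphi\pi x$ are distinct: $\varphi x\notin\{x,\pi x\}$ by choice; applying $\pi$ gives $\pi\varphi x\notin\{\pi x,x\}$; and $\varphi x\ne\varphi\pi x$ because $x\ne\pi x$. So there is a clopen $V\ni x$ such that $V,\pi V,\varphi V,\pi\varphi V$ are pairwise disjoint. Let $W=V\cup\pi V$ and $\psi=\theta\cdot\pi\theta\pi$ with $\theta=\theta_V$. The two factors have the disjoint supports $V$ and $\pi V$, so they commute; conjugation by $\pi$ interchanges them, so $\psi\in C_\pi$. Moreover $\varphi W=\varphi V\cup\pi\varphi V$ is disjoint from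 $W$.

In both cases \eqref{eq:psi} holds; in particular $\psi$ is trivial on $\varphi V$. Let $z\in V$. Since $\theta^{-1}z\in V$,
\begin{align*}
\varphi\cdot\psi\varphi\psi^{-1}(z)&=\varphi\psi\varphi(\theta^{-1}z)=\varphi\varphi(\theta^{-1}z)=\theta^{-1}z,\\
\psi\varphi\psi^{-1}\cdot\varphi(z)&=\psi\varphi(\varphi z)=\psi(z)=\theta z .
\end{align*}
As $\varphi$ commutes with $\psi\varphi\psi^{-1}$, we obtain $\theta^2=1$ on $V$, contrary to $S(\theta_V^2)=V$.

\emph{Step 2. $\pi_V\in L_\pi$ for every clopen $V\subseteq U$ with $\pi V=V$.} Clearly $\pi_V\in C_\pi$ and $\pi_V^2=1$. If $\psi\in C_\pi$, then $\psi V$ is again $\pi$-invariant and $\psi\pi_V\psi^{-1}=\pi_{\psi V}$. Finally $\pi_V$ and $\pi_{V'}$ commute for $\pi$-invariant $V,V'$, because each of the $\pi$-invariant sets $V\cap V'$, $V\setminus V'$, $V'\setminus V$, $X\setminus(V\cup V')$ is preserved by both, and on it both are powers of $\pi$.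

\emph{Step 3. If $\varphi\in D_\pi$, then $\varphi^2$ is the identity on $U$.} Let $x\in U$. For every $\pi$-invariant clopen $V$ with $x\in V\subseteq U$ the element $\varphi$ commutes with $\pi_V$ by Step 2, and $S(\pi_V)=V$ since the points moved by $\pi$ are dense in $U$; so $\varphi V=V$ by \eqref{eq:commute}. The intersection of all these $V$ is $\{x,\pi x\}$: if $z\notin\{x,\pi x\}$, then $x\notin\{z,\pi z\}$, so there is a clopen $E$ with $x\in E\subseteq U$ and $z,\pi z\notin E$, and $V=E\cup\pi E$ omits $z$. Hence $\varphi$ permutes the set $\{x,\pi x\}$ of at most two points, and $\varphi^2x=x$.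

\emph{Step 4. Conclusion.} By Step 3, $Q_\pi\subseteq H_{X\setminus U}$. Elements with disjoint supports commute, so $H_U\subseteq W_\pi$. Conversely, the elements of $L_\pi$ are supported in $U$ by Step 1, so $H_{X\setminus U}\subseteq D_\pi$. Thus $\theta_V^2\in Q_\pi$ for every nonempty clopen $V\subseteq X\setminus U$. If $\varphi\in W_\pi$, then $\varphi$ commutes with all these $\theta_V^2$, so $\varphi V=V$ for all clopen $V\subseteq X\setminus U$. Hence $\varphi$ fixes every point of $X\setminus U$, that is, $\varphi\in H_U$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:space}]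
The definition of $W_\pi$ is purely group-theoretic, so $\Phi(W_\pi)=W_{\Phi(\pi)}$ for each involution $\pi\in H_1$. For a nonempty clopen set $U$ take $\pi=\rho_U$ and put $\eta(U)=S(\Phi(\rho_U))$, which is nonempty and clopen; put $\eta(\emptyset)=\emptyset$. Lemma~\ref{lem:W} gives
\[
\Phi\bigl((H_1)_U\bigr)=(H_2)_{\eta(U)}
\]
for all clopen $U$. For $i=1,2$ we have $(H_i)_U\subseteq(H_i)_V$ if and only if $U\subseteq V$, because for $U\ne\emptyset$ the group $(H_i)_U$ contains $\rho_U$, which has support $U$. Hence $\eta(U)$ is determined by the displayed equation, $U\subseteq V$ is equivalent to $\eta(U)\subseteq\eta(V)$, and the same construction for $\Phi^{-1}$ gives the inverse of $\eta$. So $\eta$ is an order automorphism, hence an automorphism of the Boolean algebra of clopen subsets of $X$. By Stone duality it is induced by a homeomorphism: there is $h$ with $h(U)=\eta(U)$ for all clopen $U$.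

Let $g\in H_1$. Applying $\Phi$ to $g(H_1)_Ug^{-1}=(H_1)_{gU}$ gives $(H_2)_{\Phi(g)hU}=(H_2)_{hgU}$, so $\Phi(g)h$ and $hg$ map each clopen $U$ to the same set. Therefore $\Phi(g)h=hg$.
\end{proof}

\section{Rigidity of the conjugating homeomorphism}\label{sec:rigid}

We now have to show that the homeomorphism $h$ is locally rational affine. A priori it is only continuous. The information we use is that the conjugate of the translation $T$ is in $G$. So let $h$ be a homeomorphism of $X$ with $T'=hTh^{-1}\in G$, and put
\[
a(x)=\lambda(T',h(x)),\qquad b(x)=\sigma(T',h(x)) .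
\]
These functions are locally constant, with values in $\mathbb Q^*$ and $\mathbb Q$. Evaluating $hT=T'h$ at $x$ we get
\begin{equation}\label{eq:rec}
h(x+1)=a(x)\,h(x)+b(x)\qquad(x\in X).
\end{equation}
If the slopes $a(x)$ were all $1$, this recursion would make $h$ affine on the classes of some modulus. But they need not be $1$, even when $h\in G$: in that case \eqref{eq:chain} gives $a(x)=\lambda(h,x+1)/\lambda(h,x)$.

\begin{example}
Take $h=\kappa$ from \eqref{eq:kappa}. From $T'(\kappa(n))=\kappa(n+1)$ one reads off
\[
T'\colon\quad 3k\mapsto 6k+2,\qquad 3k+1\mapsto 6k+5,\qquad 6k+2\mapsto 3k+1,\qquad 6k+5\mapsto 3k+3 .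
\]
Here $a(x)=2$ for even $x$ and $a(x)=\frac12$ for odd $x$, and $b$ depends on $x$ modulo $4$. Now forget $\kappa$ and try to recover it from $T'$. Along a period of length $4$ the slopes multiply to $2\cdot\frac12\cdot2\cdot\frac12=1$, and indeed $T'^4$ is $y\mapsto y+3$ on the classes $0(3)$ and $1(3)$, and $y\mapsto y+6$ on $2(3)$. So a homeomorphism $h$ with $hTh^{-1}=T'$ and $h(0)=0$, which takes the values $0,2,1,5$ at $0,1,2,3$, satisfies
\[
h(4k)=3k,\quad h(4k+1)=2+6k,\quad h(4k+2)=1+3k,\quad h(4k+3)=5+6k ,
\]
and this is $\kappa$.
\end{example}

When $h\in G$ and $\lambda(h,\cdot)$ is constant on the classes modulo $m$, the product $\prod_{i=0}^{m-1}a(x+i)$ telescopes to $\lambda(h,x+m)/\lambda(h,x)=1$. The point is that the product of the slopes over a period of $a$ and $b$ equals $1$ for every homeomorphism $h$ with $hTh^{-1}\in G$; then $h$ can be recovered from \eqref{eq:rec} as in the example. The reason is that the $m$-th power of $T'$ maps the nonempty clopen set $h(r+mX)$ affinely onto itself, so it cannot change its measure.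

\begin{lemma}\label{lem:rigid}
Let $h$ be a homeomorphism of $X$ with $hTh^{-1}\in G$, and let $m\ge1$ be such that $a$ and $b$ are constant on the classes modulo $m$. Then $\prod_{i=0}^{m-1}a(i)=1$, and for each $r\in\{0,\dots,m-1\}$ there is a nonzero integer $e(r)$ such that
\begin{equation}\label{eq:affine}
h(r+my)=h(r)+e(r)\,y\qquad\text{for all }y\in X .
\end{equation}
\end{lemma}

\begin{proof}
Iterating \eqref{eq:rec} $m$ times we obtain
\begin{equation}\label{eq:iter}
h(x+m)=P\,h(x)+e(x),\qquad P=\prod_{i=0}^{m-1}a(x+i) .
\end{equation}
The product $P$ contains one factor for each class modulo $m$, so it does not depend on $x$; and $e(x)\in\mathbb Q$ depends only on $x$ modulo $m$.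

\emph{$P=\pm1$.} Fix $r$ and let $K=h(r+mX)$, a nonempty clopen set. The homeomorphism $T'^m=hT^mh^{-1}$ maps $K$ onto $h(r+m+mX)=K$, and by \eqref{eq:iter} it is given on $K$ by $z\mapsto Pz+e(r)$. So \eqref{eq:measure} gives $\nu(K)=\nu(K)/|P|$, and $|P|=1$.

\emph{$P\ne-1$.} If $P=-1$, then, as $e(x+m)=e(x)$,
\[
h(x+2m)=-h(x+m)+e(x)=-\bigl(-h(x)+e(x)\bigr)+e(x)=h(x),
\]
which contradicts the injectivity of $h$.

\emph{The formula.} Hence $P=1$ and $h(x+m)=h(x)+e(x)$. Here $e(x)=h(x+m)-h(x)\in\mathbb Q\cap X=\mathbb Z$, and $e(x)\ne0$ since $h$ is injective. By induction $h(r+mj)=h(r)+e(r)j$ for all $j\in\mathbb N$. Both sides extend to continuous functions of $j\in X$, and $\mathbb N$ is dense in $X$, so \eqref{eq:affine} follows.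
\end{proof}

By \eqref{eq:affine}, on $r+mX$ the map $h$ is $x\mapsto\frac{e(r)}m(x-r)+h(r)$, with a rational slope. What may still be irrational is the constant $h(r)\in X$. That this can happen is shown by $h(x)=x+z$ with $z\in X\setminus\mathbb Z$, which even commutes with $T$. So a second element is needed; we use one that fixes $0$ and has a nontrivial germ there.

\begin{proposition}\label{prop:rigid}
Let $h$ be a homeomorphism of $X$ with $hTh^{-1}\in G$. Suppose that $hgh^{-1}\in G$ for some $g\in G$ that fixes $0$ but is not the identity on any neighborhood of $0$. Then $h\in G$.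
\end{proposition}

\begin{proof}
The element $g'=hgh^{-1}\in G$ fixes $h(0)$ and is not the identity on any neighborhood of $h(0)$. Near $h(0)$ it is $y\mapsto qy+s$ with $q\in\mathbb Q^*$, $s\in\mathbb Q$ and $(q,s)\ne(1,0)$, and $(1-q)h(0)=s$. If $q=1$, then $s=0$, a contradiction. So $h(0)=s/(1-q)\in\mathbb Q$. By \eqref{eq:rec}, $h(r)\in\mathbb Q$ for all $r\in\mathbb N$. By Lemma~\ref{lem:rigid}, $h$ is locally rational affine, and Lemma~\ref{lem:extend} gives $h\in G$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $\Phi\in\mathrm{Aut}(G)$. By Proposition~\ref{prop:space} with $H_1=H_2=G$ there is a homeomorphism $h$ of $X$ with $\Phi(g)=hgh^{-1}$ for all $g\in G$. Apply Proposition~\ref{prop:rigid} with the reflection $g\colon y\mapsto-y$, which fixes $0$ and moves every other point: $h\in G$, so $\Phi$ is inner. By Lemma~\ref{lem:central} the center of $G$ is trivial, so the conjugating element is unique and $\mathrm{Aut}(G)\cong G$.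
\end{proof}

\section{Restricted slopes: proof of Theorem~\ref{thm:B}}\label{sec:B}

All groups $G_\Sigma$ are full and contain $T$, so Proposition~\ref{prop:space} and Lemma~\ref{lem:central} apply to them. The reflection used for $G$ can be replaced by an element with any nontrivial slope in $\Sigma$ at $0$.

\begin{lemma}\label{lem:hinG}
Let $\Phi\colon G_{\Sigma_1}\to G_{\Sigma_2}$ be an isomorphism and $\Sigma_1\ne\{1\}$. Then there is $h\in G$ with $\Phi(g)=hgh^{-1}$ for all $g\in G_{\Sigma_1}$.
\end{lemma}

\begin{proof}
Let $h$ be the homeomorphism given by Proposition~\ref{prop:space}, and choose $q\in\Sigma_1$ with $q\ne1$. By Lemma~\ref{lem:germs} some $g\in G_{\Sigma_1}$ coincides with $y\mapsto qy$ near $0$. It fixes $0$ and is not the identity on any neighborhood of $0$. Both $hTh^{-1}$ and $hgh^{-1}$ lie in $G_{\Sigma_2}\subseteq G$, so $h\in G$ by Proposition~\ref{prop:rigid}.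
\end{proof}

\subsection*{Part 1: the groups $G_\Sigma$ are pairwise non-isomorphic}

Only one direction needs proof. For $n\in\mathbb Z$ the numbers $\lambda(g,n)$, where $g$ runs through the elements of $G_\Sigma$ with $g(n)=n$, form exactly $\Sigma$: they lie in $\Sigma$ by definition, and every $q\in\Sigma$ occurs by Lemma~\ref{lem:germs} applied to $y\mapsto q(y-n)+n$ at $n$.

Let $\Phi\colon G_{\Sigma_1}\to G_{\Sigma_2}$ be an isomorphism and suppose that $\Sigma_1\ne\Sigma_2$. Then one of the two is not $\{1\}$; replacing $\Phi$ by $\Phi^{-1}$ if necessary, we may assume $\Sigma_1\ne\{1\}$. So $\Phi$ is conjugation by some $h\in G$, by Lemma~\ref{lem:hinG}. If $g\in G_{\Sigma_1}$ fixes $0$, then $hgh^{-1}$ fixes the integer $h(0)$, and by \eqref{eq:chain}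
\[
\lambda(hgh^{-1},h(0))=\lambda(h,0)\,\lambda(g,0)\,\lambda(h,0)^{-1}=\lambda(g,0) .
\]
As $g$ runs through the stabilizer of $0$ in $G_{\Sigma_1}$, the conjugate $hgh^{-1}$ runs through the stabilizer of $h(0)$ in $G_{\Sigma_2}$. Therefore $\Sigma_1=\Sigma_2$, a contradiction.

\subsection*{Part 2: the automorphisms for $\Sigma\ne\{1\}$}

By Lemma~\ref{lem:hinG} every automorphism of $G_\Sigma$ is conjugation by an element of the normalizer $N_G(G_\Sigma)$, which is unique by Lemma~\ref{lem:central}. Conversely, each element of the normalizer gives an automorphism. It remains to show that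
\[
N_G(G_\Sigma)=N_\Sigma .
\]
For $g\in G$ put $f(x)=\lambda(g,x)\Sigma\in\mathbb Q^*/\Sigma$; thus $g\in N_\Sigma$ if and only if $f$ is constant. For $k\in G_\Sigma$ and $x\in X$ the chain rule gives
\begin{equation}\label{eq:norm}
\lambda(gkg^{-1},gx)=\lambda(g,kx)\,\lambda(k,x)\,\lambda(g,x)^{-1}\in f(kx)f(x)^{-1} .
\end{equation}
If $f$ is constant, this shows $gG_\Sigma g^{-1}\subseteq G_\Sigma$. By \eqref{eq:chain} the slopes of $g^{-1}$ then also lie in one coset, so $g^{-1}G_\Sigma g\subseteq G_\Sigma$, and $g$ normalizes $G_\Sigma$. Conversely, if $g$ normalizes $G_\Sigma$, then \eqref{eq:norm} with $k=T$ gives $f(x+1)=f(x)$ for all $x$. So the locally constant function $f$ is constant on the dense set $\mathbb Z$, hence constant.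

\subsection*{Part 3: the outer automorphism groups}

Let $\Sigma\ne\{1\}$. By Part 2, $\mathrm{Out}(G_\Sigma)\cong N_\Sigma/G_\Sigma$. Mapping $g\in N_\Sigma$ to the coset that contains its slopes is a homomorphism
\[
N_\Sigma\longrightarrow\mathbb Q^*/\Sigma
\]
by the chain rule, and its kernel is $G_\Sigma$. So $\mathrm{Out}(G_\Sigma)$ is isomorphic to the image of this homomorphism, and the question is which cosets contain all the slopes of some element of $G$.

The obstruction is measure. Suppose that all slopes of $g\in G$ have the same absolute value $q$. By \eqref{eq:measure}, applied to the pieces on which $g$ is affine, $1=\nu(X)=\nu(gX)=\nu(X)/q$, so $q=1$.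

\medskip
\noindent\emph{The case $\Sigma=\{\pm1\}$.} The slopes of an element of $N_\Sigma$ lie in $\{q,-q\}$ for some $q>0$. By what was just said, $q=1$. So $N_\Sigma=G_\Sigma$ and $\mathrm{Out}(G_{\{\pm1\}})=1$.

\medskip
\noindent\emph{The case $\Sigma\not\subseteq\{\pm1\}$.} We show that every coset occurs. Now there is room to balance the measure, by mixing slopes in the same coset. For instance, $\kappa$ from \eqref{eq:kappa} has the slopes $\frac34$ and $\frac32$, and so realizes the coset of $\frac32$ in $\mathbb Q^*/\langle2\rangle$: of the two classes modulo $2$ one is split in half and the other is not, and the resulting three pieces are mapped onto the three classes modulo $3$. The general construction is the same.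

Since $\Sigma$ contains an element of absolute value different from $1$, and with it its square and the inverse of this square, there are integers $u>v\ge1$ with $\frac uv\in\Sigma$. Put $M=u-v$, and let $n\ge v$. Consider the $nM$ classes modulo $nM$. If each of them is split into $v$ classes, we get $nMv$ pieces; each class that is split into $u$ classes instead contributes $M$ more pieces. As $v\le nM$, we may split $v$ of the classes into $u$ classes modulo $nMu$ each, and each of the others into $v$ classes modulo $nMv$. The number of pieces is
\[
nMv+vM=(n+1)Mv .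
\]
Map these pieces bijectively, by affine maps with positive slope, onto the $(n+1)Mv$ classes modulo $(n+1)Mv$. This defines an element of $G$ each of whose slopes is one of
\[
\frac{(n+1)Mv}{nMu}=\frac{n+1}n\cdot\frac vu\qquad\text{and}\qquad\frac{(n+1)Mv}{nMv}=\frac{n+1}n ,
\]
and both of these lie in $\frac{n+1}n\Sigma$. So the image of $N_\Sigma\to\mathbb Q^*/\Sigma$ contains the cosets of $\frac{n+1}n$ for all $n\ge v$. These numbers generate $\mathbb Q_{>0}$, because for positive integers $k,l$ the fraction $\frac kl=\frac{kv}{lv}$ is a telescoping product of such numbers or of their inverses. The reflection $x\mapsto-x$ lies in $N_\Sigma$ and gives the coset of $-1$. Hence the homomorphism is onto, and $\mathrm{Out}(G_\Sigma)\cong\mathbb Q^*/\Sigma$.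

\medskip
\noindent\emph{The case $\Sigma=\{1\}$.} Here Lemma~\ref{lem:hinG} is not available: an element of $G_{\{1\}}$ that fixes a point has slope $1$ there, so it is the identity near that point. But Proposition~\ref{prop:space} and Lemma~\ref{lem:rigid} still apply. If $g\in G_{\{1\}}$, then $\sigma(g,x)=g(x)-x\in\mathbb Q\cap X=\mathbb Z$; together with Lemma~\ref{lem:extend} this shows that $G_{\{1\}}$ is the group of all homeomorphisms of $X$ that are locally translations by integers.

By Proposition~\ref{prop:space} and Lemma~\ref{lem:central}, $\mathrm{Aut}(G_{\{1\}})\cong N$, where $N$ is the normalizer of $G_{\{1\}}$ in the group of all homeomorphisms of $X$, and $\mathrm{Out}(G_{\{1\}})\cong N/G_{\{1\}}$. Let $\Delta$ be the group of all maps $x\mapsto\pm x+z$ with $z\in X$. Conjugation by such a map turns a local translation by $k\in\mathbb Z$ into a local translation by $\pm k$, so $\Delta\subseteq N$. We claim that $N=\Delta\,G_{\{1\}}$.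

Let $h\in N$. Then $T'=hTh^{-1}\in G_{\{1\}}$, so in \eqref{eq:rec} we have $a(x)=1$ and $b(x)\in\mathbb Z$. Choose $m$ such that $b$ is constant on the classes modulo $m$. By Lemma~\ref{lem:rigid}, $h(r+my)=h(r)+e(r)y$ for $0\le r<m$ and $y\in X$, and here
\[
e(r)=h(r+m)-h(r)=\sum_{i=0}^{m-1}b(r+i)
\]
is a sum over all classes modulo $m$, so it is an integer $e\ne0$ independent of $r$. The $m$ disjoint sets $h(r+mX)=h(r)+eX$ have measure $1/|e|$ each and cover $X$. Hence $|e|=m$, that is, $e=\varepsilon m$ with $\varepsilon=\pm1$, and for $0\le r<m$
\[
h(x)=h(r)+\varepsilon(x-r)\quad(x\in r+mX),\qquad h(r)-h(0)=\sum_{i=0}^{r-1}b(i)\in\mathbb Z .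
\]
Put $w(x)=\varepsilon x+h(0)$, an element of $\Delta$. On $r+mX$ we have
\[
w^{-1}h(x)=\varepsilon\bigl(h(x)-h(0)\bigr)=x-r+\varepsilon\bigl(h(r)-h(0)\bigr),
\]
a translation by an integer. So $w^{-1}h\in G_{\{1\}}$, which proves the claim.

Consequently $\mathrm{Out}(G_{\{1\}})\cong\Delta/(\Delta\cap G_{\{1\}})$. A map $x\mapsto x+z$ lies in $G_{\{1\}}$ if and only if $z\in\mathbb Z$. A map $x\mapsto-x+z$ never does, since $-x+z=x+k$ on a nonempty open set would make $2x$ constant there, whereas $X$ is torsion-free and has no isolated points. Thus
\[
\mathrm{Out}(G_{\{1\}})\cong(X\rtimes\{\pm1\})/\mathbb Z=(\widehat{\mathbb Z}/\mathbb Z)\rtimes C_2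
\]
with $C_2$ acting by inversion. This completes the proof of Theorem~\ref{thm:B}.\qed

\begin{thebibliography}{9}
\bibitem{rcwa} \emph{Residue Class-Wise Affine Groups}, \texttt{https://github.com/ThomasBreuer/rcwa}.
\end{thebibliography}

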